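# Nonerasing pattern languages that are context-free but not regular, over every alphabet with at least two letters

## The patterns $\alpha_r$ and the theorem

Let $\Sigma$ be a finite terminal alphabet and $X$ a countably infinite set of variables, disjoint from $\Sigma$. A pattern is a finite word $\alpha\in(\Sigma\cup X)^*$. A substitution is a morphism $\sigma:(\Sigma\cup X)^*\to\Sigma^*$ with $\sigma(a)=a$ for every $a\in\Sigma$; it is nonerasing if $\sigma(x)\ne\varepsilon$ for every $x\in X$. The NE-pattern language of $\alpha$ is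
$$L_{\mathrm{NE},\Sigma}(\alpha)=\{\sigma(\alpha):\sigma\text{ a nonerasing substitution}\}.$$

Fix a letter $e\in\Sigma$. In the patterns below each $\diamond$ stands for a new variable that occurs exactly once in the whole pattern. For $r\ge1$ let $y_1,\dots,y_r,y',x$ be distinct variables, let $y_0:=e$ (a terminal), and put
$$\alpha_r=\diamond y_1\diamond y_0\;\;\diamond y_2\diamond y_1\;\;\cdots\;\;\diamond y_{r-1}\diamond y_{r-2}\;\;\diamond y_r\diamond y'\diamond y_{r-1}\;\;\diamond\,x\,\diamond\,y_r\,x\,y'\,\diamond .$$
The two-item groups $\diamond y_i\diamond y_{i-1}$ run over $i=1,\dots,r-1$. Put also $\alpha_0=\diamond x\diamond e\,x\,e\,\diamond$. The first members are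
$$\alpha_1=\diamond y_1\diamond y'\diamond e\diamond x\diamond y_1xy'\diamond,\qquad \alpha_2=z_1y_1z_2\,e\,z_3y_2z_4y'z_5y_1z_6\,x\,z_7\,y_2xy'\,z_8 .$$

**Theorem 1.** If $|\Sigma|=k\ge3$, then $L_{\mathrm{NE},\Sigma}(\alpha_{k-2})$ is context-free, even linear, and not regular.

**Theorem 2.** For every $r\ge0$ and every finite $\Sigma\ni e$, the language $L_{\mathrm{NE},\Sigma}(\alpha_r)$ is

- regular if $|\Sigma|\le r+1$;
- linear context-free but not regular if $|\Sigma|=r+2$;
- not context-free if $|\Sigma|\ge r+3$.

**Corollary 3.** There is a pattern $\alpha$ for which $L_{\mathrm{NE},\Sigma}(\alpha)$ is context-free and not regular if and only if $|\Sigma|\ge2$. In particular such patterns exist for every finite $\Sigma$ with $|\Sigma|\ge4$.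

The question comes from the paper "Regular and Context-Free Pattern Languages Over Small Alphabets": non-regular context-free NE-pattern languages are known for alphabet sizes $2$ and $3$, and the problem is to decide, for each finite alphabet with at least four letters, whether one exists. Theorem 1 answers yes for each such alphabet, with an explicit pattern; for four letters it is $\alpha_2$. Theorem 1 is the part $|\Sigma|=r+2$, $r\ge1$, of Theorem 2.

To get used to the definitions: the variable $\diamond$, occurring once, generates exactly $\Sigma^+$, so $\diamond e\diamond$ has the regular language $\Sigma^+e\Sigma^+$. A variable that occurs twice copies a word: $L_{\mathrm{NE},\Sigma}(xx)$ is $\{uu:u\in\Sigma^+\}$. Copying arbitrary words over two letters is too much for a context-free language, whereas a single power $c^n$ can be matched against another $c^n$ by a pushdown automaton. So the goal is a pattern in which the copied word may be assumed to be *essentially a power of one letter*. The pattern must not simply say so, since a variable can be replaced by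 anything; it must be built so that every other choice of the copied word can be traded for a short one.

## Language-theoretic facts used

A context-free grammar is linear if every right-hand side contains at most one nonterminal; its language is then called linear. For example $S\to cSc\mid cec$ generates $\{c^nec^n:n\ge1\}$. We use the following simple facts.

- Regular languages are linear, and finite unions of linear languages are linear.
- If $R$ is regular and $c$ is a letter, then $\bigcup_{n\ge1}c^nRc^n$ is linear: take a right-linear grammar for $R$ with start symbol $A$ and add $S\to cSc\mid cAc$.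
- If $R_1,R_2$ are regular and $L$ is linear, then $R_1LR_2$ is linear. Take a grammar for $R_1$ with rules of the forms $A\to aB$ and $A\to\varepsilon$, and replace the rules $A\to\varepsilon$ by $A\to S$, where $S$ is the start symbol of $L$. This gives $R_1L$. On the right do the mirror image with rules $A\to Ba$.
- Context-free languages are closed under intersection with regular languages and under finite transductions. A regular language has finitely many Myhill–Nerode classes.
- The language $M=\{1^i2^j3^i4^j:i,j\ge1\}$ is not context-free. Indeed, let $m$ be a pumping constant and pump up in $1^m2^m3^m4^m$. The pumped window has length at most $m$, so it meets at most two adjacent blocks; it cannot contain both $1$ and $3$, nor both $2$ and $4$. Pumping changes the number of some letter without changing the number of its partner, so the result is not in $M$.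

All negative results in these notes come from one test.

**Lemma 4.** Let $L\subseteq\Sigma^*$, let $\Gamma\subseteq\Sigma$ and let $\pi,s,\rho\in\Sigma^*$ be such that for all $v,u\in\Gamma^+$
$$\pi\,v\,s\,u\,\rho\in L\iff v\in\Sigma^+u\Sigma^+ .\tag{1}$$
If $|\Gamma|\ge1$, then $L$ is not regular. If $|\Gamma|\ge2$, then $L$ is not context-free.

*Proof.* Let $c\in\Gamma$. By (1), $\pi c^Msc^n\rho\in L$ if and only if $M\ge n+2$. For $3\le M<M'$ the continuation $sc^{M'-2}\rho$ takes $\pi c^{M'}$ into $L$ but not $\pi c^M$. So the words $\pi c^M$, $M\ge3$, are pairwise Myhill–Nerode inequivalent, and $L$ is not regular.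

Now let $c\ne d$ be in $\Gamma$. Intersect $L$ with the regular language $\pi\,c\,dc^+dc^+d\,c\,s\,dc^+dc^+d\,\rho$. A word of the latter has the form $\pi vsu\rho$ with $v=c\,dc^idc^jd\,c$ and $u=dc^{i'}dc^{j'}d$. Both $v$ and $u$ contain exactly three letters $d$, and $u$ begins and ends with $d$; so the only factor of $v$ that can equal $u$ is $dc^idc^jd$, which has a letter on either side. Hence $v\in\Sigma^+u\Sigma^+$ if and only if $i=i'$ and $j=j'$, and the intersection is
$$\{\pi\,c\,dc^idc^jd\,c\,s\,dc^idc^jd\,\rho:i,j\ge1\}.$$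
A finite transducer that skips $\pi cd$, writes $1$ for each $c$ up to the next $d$, writes $2$ for each $c$ up to the next $d$, skips $csd$, writes $3$ and then $4$ in the same way, and skips $\rho$, maps this set onto $M$. If $L$ were context-free, $M$ would be. $\square$

## The case $r=0$: one terminal on both sides of $x$

We begin with $\alpha_0=\diamond x\diamond e\,x\,e\,\diamond$, which can be done entirely by hand. Clearly
$$L_{\mathrm{NE},\Sigma}(\alpha_0)=\bigcup_{u\in\Sigma^+}\Sigma^+u\,\Sigma^+\,e\,u\,e\,\Sigma^+ .$$

**Proposition 5.** Theorem 2 holds for $r=0$.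

**Step 1: a long copied word avoids $e$.** The purpose is to show that any $u$ containing $e$ can be shortened. Let $w=q_0\,u\,q_1\,e\,u\,e\,q_2$ with $q_0,q_1,q_2\in\Sigma^+$ and $|u|$ minimal for this $w$. Suppose $u=u_1eu_2$. If $u_1\ne\varepsilon$, then
$$w=q_0\;u_1\;(e\,u_2\,q_1)\;e\,u_1\,e\;(u_2\,e\,q_2)$$
is a factorization with the shorter copied word $u_1$. If $u_2\neq\varepsilon$, then
$$w=(q_0u_1e)\;u_2\;(q_1eu_1)\;e\,u_2\,e\;q_2$$
is one with the shorter word $u_2$. So minimality forces $u_1=u_2=\varepsilon$: either $u=e$, or $u\in(\Sigma\setminus\{e\})^+$.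

As an example over $\{e,c\}$, take $w=ccecececec$'s shorter cousin $c\cdot ce\cdot c\cdot e\cdot ce\cdot e\cdot c=ccececeec$, which comes from $u=ce$. It is also $c\cdot c\cdot ec\cdot e\cdot c\cdot e\cdot ec$, which comes from $u=c$.

**Step 2: the positive statements.** This step reads off the language for one and two letters. If $\Sigma=\{e\}$, only $u=e$ is possible and the language is regular. If $\Sigma=\{e,c\}$, then
$$L_{\mathrm{NE},\Sigma}(\alpha_0)=\Sigma^+e\,\Sigma^+eee\,\Sigma^+\;\cup\;\bigcup_{n\ge1}\Sigma^+c^n\,\Sigma^+\,e\,c^n\,e\,\Sigma^+ ,$$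
and the second part is $\Sigma^+\cdot\big(\bigcup_{n\ge1}c^n(\Sigma^+e)c^n\big)\cdot e\Sigma^+$, which is linear.

**Step 3: the negative statements.** This step verifies (1). Let $\Gamma=\Sigma\setminus\{e\}$, $\pi=\varepsilon$, $s=e$, $\rho=ee$. For $v,u\in\Gamma^+$ we claim that $v\,e\,u\,ee\in L_{\mathrm{NE},\Sigma}(\alpha_0)$ if and only if $v\in\Sigma^+u\Sigma^+$. "If" is clear, with the last $e$ as the value of the last $\diamond$. For "only if", suppose $veuee\in\Sigma^+\hat u\,\Sigma^+\,e\,\hat u\,e\,\Sigma^+$. The word contains exactly three letters $e$, and the factor $e\hat ue$ is followed by a nonempty word, so its end letters are the first two $e$'s. Hence $\hat u=u$ and $v\in\Sigma^+u\Sigma^+$. Lemma 4 shows non-regularity for $|\Sigma|=2$ and non-context-freeness for $|\Sigma|\ge3$. $\square$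

## Two neighbours of $x$ exclude only two letters

The obvious improvement is to use different terminals on the two sides. Let $e_1\ne e_2$ be letters and consider $\gamma=\diamond x\diamond e_1\,x\,e_2\,\diamond$. Take $w=q_0\,u\,q_1\,e_1\,u\,e_2\,q_2$ with $|u|$ minimal. If $u=u_1e_1u_2$ with $u_2\ne\varepsilon$, then $w=(q_0u_1e_1)\,u_2\,(q_1e_1u_1)\,e_1u_2e_2\,q_2$ is shorter; if $u=u_1e_2u_2$ with $u_1\ne\varepsilon$, then $w=q_0\,u_1\,(e_2u_2q_1)\,e_1u_1e_2\,(u_2e_2q_2)$ is shorter. So $e_1$ can occur in $u$ only as the last letter and $e_2$ only as the first.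

Over $\{e_1,e_2,c\}$ this gives $u=b\,c^n\,b'$ with $b\in\{\varepsilon,e_2\}$, $b'\in\{\varepsilon,e_1\}$, and the language is a finite union of regular languages and of the linear languages
$$\Sigma^+b\cdot\Big(\bigcup_{n\ge1}c^n\,(b'\,\Sigma^+e_1b)\,c^n\Big)\cdot b'e_2\,\Sigma^+ .$$
For the test (1), take any $\Sigma\supseteq\{e_1,e_2\}$, put $\Gamma=\Sigma\setminus\{e_1,e_2\}$, and consider $v\,e_1\,u\,e_2e_2$ with $v,u\in\Gamma^+$. It contains $e_1$ only once, so in any factorization the terminal $e_1$ of $\gamma$ sits there; then $\hat ue_2$ is a prefix of $ue_2e_2$ followed by a nonempty word, so $\hat u=u$. Thus (1) holds, and $L_{\mathrm{NE},\Sigma}(\gamma)$ is not regular once $|\Sigma|\ge3$. So $\gamma$ settles three letters.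

With four letters the same test has $|\Gamma|\ge2$, and Lemma 4 says that $L_{\mathrm{NE},\Sigma}(\gamma)$ is *not context-free*. Here is the exact obstruction. The shortening argument cuts $u$ at a letter that stands directly next to $x$. The second occurrence of $x$ has one left and one right neighbour, so this argument excludes at most two letters, and two letters $c,d$ remain free.

To exclude more letters we need a different reason to discard $u$: instead of cutting $u$ at a delimiter, one re-reads the whole word with *other delimiters*. For this the delimiters should be variables. The next lemma shows how strong that is. For $T\ge0$, $p\in\Sigma$ and $\tau\in\Sigma^+$ let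
$$S_T(p,\tau)=\Sigma^+(p\,\Sigma^+)^T\,\tau\,\Sigma^+\,p\,\tau\,p\,\Sigma^+ .$$
A word is in $S_1(a,b)$, for instance, if it contains, in this order and with nonempty gaps, $a$, then $b$, then $aba$, with a nonempty beginning and end; $c\,a\,c\,b\,c\,aba\,c$ is such a word.

**Lemma 6.** Let $k=|\Sigma|\ge1$ and $T\ge0$. There is an $N$ such that every $v\in\Sigma^*$ with $|v|\ge N$ lies in $S_T(p,\tau)$ for some $p\in\Sigma$ and some $\tau$ with $1\le|\tau|<2k$.

*Proof.* In a word of length $2k+1$ some letter $p$ occurs at least three times. Take the first and third of these occurrences: the word has a factor $p\tau p$ with $1\le|\tau|\le2k-1$. Let $Q$ be the finite number of pairs $(p,\tau)$ with $1\le|\tau|\le2k-1$, and let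
$$N=(2k+1)\big((T+1)Q+1\big)+2 .$$
Given $v$ with $|v|\ge N$, delete its first and last letters and cut $(T+1)Q+1$ consecutive blocks of length $2k+1$ from what remains. Each block yields a pair, so some pair $(p,\tau)$ is found in at least $T+2$ blocks. Hence
$$v=\gamma_0\;p\tau p\;\gamma_1\;p\tau p\;\gamma_2\cdots\gamma_{T+1}\;p\tau p\;\gamma_{T+2},\qquad \gamma_0\neq\varepsilon,\ \gamma_{T+2}\ne\varepsilon,$$
with $T+2$ displayed copies of $p\tau p$. From each of copies $1,\dots,T$ use the first $p$ as one of the items $p$; from copy $T+1$ use $\tau$; use copy $T+2$ entirely as $p\tau p$. The gaps between used items are nonempty: the gap after a used single $p$ contains the rest $\tau p$ of its copy, the gap after the used $\tau$ contains the last $p$ of copy $T+1$, and the outer gaps contain $\gamma_0$ and $\gamma_{T+2}$. So $v\in S_T(p,\tau)$. $\square$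

Three immediate properties will be used:
$$\Sigma^*S_T(p,\tau)\Sigma^*\subseteq S_T(p,\tau),\tag{2}$$
$$S_T(p,\tau)\subseteq\Sigma^+p\,\Sigma^+p\,\Sigma^+,\tag{3}$$
$$S_T(p,\tau)\subseteq\Sigma^+(p\,\Sigma^+)^t\,\tau\,\Sigma^+p\tau p\,\Sigma^+\quad(0\le t\le T).\tag{4}$$
(2) holds because the outer gaps can grow; (3) because of the factor $p\tau p$; (4) because surplus items $p$ can be absorbed into the first gap.

Now try the pattern $\beta=\diamond y\diamond y'\diamond x\diamond y\,x\,y'\diamond$ with free delimiters. Substituting $p$ for $y$ and $y'$, and $\tau$ for $x$, we see $S_2(p,\tau)\subseteq L_{\mathrm{NE},\Sigma}(\beta)$. By Lemma 6 every sufficiently long word is in $L_{\mathrm{NE},\Sigma}(\beta)$, so that language is cofinite and regular. Fixed delimiters re-read too little, free ones too much.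

## Locks: how $\alpha_r$ makes re-reading conditional

Compare $\beta$ with $\alpha_1=\diamond y_1\diamond y'\diamond e\diamond x\diamond y_1\,x\,y'\diamond$. The only change is the terminal $e$ between the choice of the delimiters and the rest. It acts as a lock: to re-read a word with new delimiters $p,p$ we must find $p$ twice, *then an $e$*, and then $\tau$ and $p\tau p$. If the long word $u$ contains $e$, we shall find all of this. If $u$ avoids $e$, the re-reading is not available. So the lock excludes $e$ from $u$, and the delimiter $y_1$ still excludes one further letter by cutting, as before. That is two excluded letters again, but now a lock can itself be made variable: replace $e$ by a variable $y_1$ whose choice is protected by an earlier lock $e$, and rename the left delimiter $y_2$. This is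
$$\alpha_2=\diamond y_1\diamond e\;\;\diamond y_2\diamond y'\diamond y_1\;\;\diamond x\diamond y_2\,x\,y'\diamond ,$$
and iterating produces $\alpha_r$, with locks $e=y_0,y_1,\dots,y_{r-1}$ and left delimiter $y_r$.

Which variables must be re-chosen when a lock is reused? Look at the end of the group that contains the last occurrence of $y_j$, where $0\le j\le r-1$ (for $j=0$ this is the one occurrence of the terminal $e$). If $j\le r-2$, the only variable with occurrences on both sides of this place is $y_{j+1}$. If $j=r-1$, the variables with occurrences on both sides are $y_r$ and $y'$, since $y'$ already occurs in the last group. So just before the reused lock one has to find one new letter in the first case and two in the second. Everything further right may be chosen from scratch.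

Why is $y'$ there, instead of a pattern ending in $y_r\,x\,y_r\,\diamond$? We shall want to replace each delimiter by a single letter, absorbing the rest in a neighbouring $\diamond$. The value to the left of $x$ can lose letters only on its left, the value to the right only on its right; one and the same variable on both sides cannot be trimmed in this way, while two variables can.

From here until the end of the last section, $r\ge1$, the alphabet size $k=|\Sigma|\ge1$ is arbitrary, and $L:=L_{\mathrm{NE},\Sigma}(\alpha_r)$. For $f=(f_1,\dots,f_r)\in\Sigma^r$ always put $f_0:=e$. For $0\le j\le r-1$ let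
$$P_j(f)=\Sigma^+f_1\Sigma^+f_0\cdot\Sigma^+f_2\Sigma^+f_1\cdots\Sigma^+f_j\Sigma^+f_{j-1},\qquad P_0(f)=\{\varepsilon\},$$
and for $g\in\Sigma$, $u\in\Sigma^+$ let
$$D(f,g)=P_{r-1}(f)\,\Sigma^+f_r\,\Sigma^+g\,\Sigma^+f_{r-1}\,\Sigma^+,\qquad K(f,g,u)=D(f,g)\;u\;\Sigma^+f_r\,u\,g\,\Sigma^+ .$$
For $r=2$ this reads $K(f,g,u)=\Sigma^+f_1\Sigma^+e\;\Sigma^+f_2\Sigma^+g\,\Sigma^+f_1\;\Sigma^+u\,\Sigma^+f_2\,u\,g\,\Sigma^+$. Each $K(f,g,u)$ is regular, and $D(f,g)\Sigma^*\subseteq D(f,g)$. Also $P_j(f)$ depends only on $f_0,\dots,f_j$, and $D(f,g)\subseteq P_j(f)\Sigma^+$ for $0\le j\le r-1$.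

**Lemma 7.** $L=\bigcup_{f\in\Sigma^r}\bigcup_{g\in\Sigma}\bigcup_{u\in\Sigma^+}K(f,g,u)$.

*Proof.* The purpose is to make all variables except $x$ and the $\diamond$'s into single letters. Substituting letters for $y_1,\dots,y_r,y'$ gives "$\supseteq$". For "$\subseteq$" let $\sigma$ be nonerasing. For $1\le i<r$ both occurrences of $y_i$ (in groups $i$ and $i+1$) are followed by a $\diamond$; replace $\sigma(y_i)$ by its first letter and prepend the rest to the values of these $\diamond$'s. Both occurrences of $y_r$ are preceded by a $\diamond$; replace $\sigma(y_r)$ by its last letter and append the rest to the values of these $\diamond$'s. Both occurrences of $y'$ are followed by a $\diamond$; replace $\sigma(y')$ by its first letter. The word $\sigma(\alpha_r)$ does not change, as each $\diamond$ occurs only once, and it is now visibly in some $K(f,g,u)$ with $u=\sigma(x)$. $\square$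

## Resetting at a reused lock

Put $T=2r$, write $S(p,\tau)=S_T(p,\tau)$, and let $N$ be the number given by Lemma 6 for $k$ and $T$. The next lemma is the re-reading mechanism: keep the part of the pattern through the first $j$ groups, use some occurrence of the letter $f_j$ as the lock, and set every later variable to $p$.

**Lemma 8.** Let $0\le j\le r-1$ and $w=h\,v_1\,f_j\,v_2$ with
$$h\in P_j(f),\qquad v_1\in\Sigma^+p\,\Sigma^+p\,\Sigma^+,\qquad v_2\in S(p,\tau).$$
Then $w\in K(f^*,p,\tau)$, where $f^*_l=f_l$ for $l\le j$ and $f^*_l=p$ for $j<l\le r$.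

*Proof.* Note that $P_j(f^*)=P_j(f)$. If $j=r-1$, only $f^*_r=p$ is new, and
$$K(f^*,p,\tau)=P_{r-1}(f)\cdot\Sigma^+p\,\Sigma^+p\,\Sigma^+\cdot f_{r-1}\cdot\Sigma^+\tau\,\Sigma^+p\tau p\,\Sigma^+ .$$
By (4) with $t=0$ we have $v_2\in\Sigma^+\tau\Sigma^+p\tau p\Sigma^+$, so $w$ is in this set.

If $j<r-1$, group $j+1$ of $K(f^*,p,\tau)$ is $\Sigma^+p\,\Sigma^+f_j$. Each of the $r-j-2$ groups $j+2,\dots,r-1$ is $\Sigma^+p\,\Sigma^+p$, and group $r$ is $\Sigma^+p\,\Sigma^+p\,\Sigma^+p$. Hence
$$K(f^*,p,\tau)=P_j(f)\cdot\Sigma^+p\,\Sigma^+\cdot f_j\cdot\Sigma^+(p\,\Sigma^+)^t\,\tau\,\Sigma^+p\tau p\,\Sigma^+,\qquad t=2(r-j-2)+3=2r-2j-1\le T .$$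
Here $v_1\in\Sigma^+p\,\Sigma^+p\,\Sigma^+\subseteq\Sigma^+p\,\Sigma^+$, and $v_2$ is in the last factor by (4). So $w\in K(f^*,p,\tau)$. $\square$

## A long minimal copied word avoids $r+1$ letters

Let $C=\max(2N+1,2k)$.

**Lemma 9.** Let $w\in L$, and among all $(f,g,u)$ with $w\in K(f,g,u)$ choose one with $|u|$ minimal. If $|u|>C$, then $f_0,f_1,\dots,f_r$ are pairwise distinct, no $f_j$ with $0\le j\le r-1$ occurs in $u$, and $f_r$ can occur in $u$ only as its last letter.

*Proof.* Write
$$w=d\;u\;q\;f_r\,u\,g\;q',\qquad d\in D(f,g),\quad q,q'\in\Sigma^+ .$$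

**Step 1: the left delimiter $f_r$.** This step is the cutting argument of the case $r=0$. Suppose $u=u_1f_ru_2$ with $u_2\ne\varepsilon$. Then
$$w=(d\,u_1f_r)\;u_2\;(q\,f_r\,u_1)\;f_r\,u_2\,g\;q' ,$$
where the first bracket is in $D(f,g)\Sigma^*\subseteq D(f,g)$. So $w\in K(f,g,u_2)$ with $|u_2|<|u|$, a contradiction.

**Step 2: the locks $f_0,\dots,f_{r-1}$.** This step shows that a lock letter inside $u$ permits a reset. Suppose $u=u_1f_ju_2$ with $0\le j\le r-1$. Write $d=h\,d'$ with $h\in P_j(f)$ and $d'\in\Sigma^+$. Since $|u|\ge2N+2$, we have $|u_1|\ge N$ or $|u_2|\ge N$. The word $u$ occurs twice in $w$, and we choose the copy in which to use $f_j$ so that a long piece lies both before and after it.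

If $|u_1|\ge N$, Lemma 6 gives $p,\tau$ with $u_1\in S(p,\tau)$ and $|\tau|<2k$. Use the $f_j$ in the first copy of $u$:
$$w=h\cdot(d'u_1)\cdot f_j\cdot(u_2\,q\,f_r\,u_1f_ju_2\,g\,q') .$$
Both brackets contain $u_1$ as a factor, so by (2) both are in $S(p,\tau)$, and by (3) the first is in $\Sigma^+p\,\Sigma^+p\,\Sigma^+$.

If $|u_2|\ge N$, Lemma 6 gives $p,\tau$ with $u_2\in S(p,\tau)$ and $|\tau|<2k$. Use the $f_j$ in the second copy of $u$:
$$w=h\cdot(d'\,u\,q\,f_r\,u_1)\cdot f_j\cdot(u_2\,g\,q') .$$
The first bracket contains $u$, hence $u_2$; the last bracket contains $u_2$. Again (2) and (3) put both brackets where Lemma 8 needs them.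

In both cases Lemma 8 gives $w\in K(f^*,p,\tau)$ with $|\tau|<2k\le C<|u|$, a contradiction.

**Step 3: the letters are distinct.** This step shows that a coincidence among the $f_i$ would let the delimiter $f_r$ between the two copies of $u$ serve as a lock. For orientation take $r=2$. If $f_2=f_1$ or $f_2=e$, then the $f_2$ between the copies of $u$ is itself a lock letter. If $f_1=e$, then $d$ contains $f_2$ and later $f_1=e$, so we may let $y_1$ take the value $f_2$, with that later $e$ as the terminal; and then the $f_2$ between the copies is the lock letter for $y_1$.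

In general suppose $f_i=f_j$ with $0\le j<i\le r$, and put $j'=j+r-i$, so that $0\le j'\le r-1$. Since $|u|\ge N$, Lemma 6 gives $p,\tau$ with $u\in S(p,\tau)$ and $|\tau|<2k$. Define
$$f^*_l=f_l\ (0\le l\le j),\qquad f^*_{j+s}=f_{i+s}\ (0\le s\le r-i),\qquad f^*_l=p\ (j'<l\le r).$$
The two definitions of $f^*_j$ agree because $f_i=f_j$; for $j=0$ they say $f^*_0=e$, as required. Moreover $f^*_{j'}=f_r$.

We claim that $d\in P_{j'}(f^*)\Sigma^+$. If $i=r$, then $j'=j$ and $P_{j'}(f^*)=P_j(f)$, so the claim holds. Let $i<r$. Groups $1,\dots,j$ of $P_{j'}(f^*)$ are those of $d$. For $s=1,\dots,r-i$, group $j+s$ of $P_{j'}(f^*)$ is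
$$\Sigma^+f^*_{j+s}\,\Sigma^+f^*_{j+s-1}=\Sigma^+f_{i+s}\,\Sigma^+f_{i+s-1},$$
and we match it with group $i+s$ of $d$. For $i+s<r$ the groups coincide; for $i+s=r$ use $\Sigma^+f_r\,\Sigma^+g\,\Sigma^+f_{r-1}\subseteq\Sigma^+f_r\,\Sigma^+f_{r-1}$. The skipped groups $j+1,\dots,i$ of $d$ are absorbed into the gap before $f_{i+1}$, and the final $\Sigma^+$ of $D(f,g)$ leaves a nonempty rest. This proves the claim.

So $d=h\,d''$ with $h\in P_{j'}(f^*)$ and $d''\in\Sigma^+$, and
$$w=h\cdot(d''\,u\,q)\cdot f_r\cdot(u\,g\,q'),\qquad f_r=f^*_{j'} .$$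
Both brackets contain $u$, so they are in $S(p,\tau)$ by (2), and the first is in $\Sigma^+p\,\Sigma^+p\,\Sigma^+$ by (3). Lemma 8, applied with $j'$ and $f^*$, gives $w\in K(f^*,p,\tau)$, since all entries of $f^*$ after $j'$ already are $p$. As $|\tau|<2k\le C<|u|$, this is a contradiction. $\square$

## Regular for $|\Sigma|\le r+1$, linear for $|\Sigma|=r+2$

**Step 1: $|\Sigma|\le r+1$.** The aim is to show that long minimal $u$ do not exist. Suppose some $w\in L$ has minimal $|u|>C$. By Lemma 9 there are $r+1$ distinct letters $f_0,\dots,f_r$. This is impossible for $|\Sigma|\le r$; for $|\Sigma|=r+1$ they exhaust $\Sigma$, while $u$ without its last letter contains none of them. So $|u|\le1$, contradicting $|u|>C\ge2k\ge2$. Hence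
$$L=\bigcup_{f,g}\ \bigcup_{1\le|u|\le C}K(f,g,u),$$
a finite union of regular languages.

**Step 2: $|\Sigma|=r+2$.** The aim is to show that long minimal $u$ are powers of one letter, up to the last position. If the minimal $|u|$ exceeds $C$, then by Lemma 9 there is exactly one letter $c$ outside $\{f_0,\dots,f_r\}$; every letter of $u$ except possibly the last is $c$, and the last letter is $c$ or $f_r$. As $|u|\ge2$, we get $u=c^nb$ with $n\ge1$ and $b\in\{\varepsilon,f_r\}$. Therefore
$$L=\bigcup_{f,g}\ \bigcup_{1\le|u|\le C}K(f,g,u)\ \cup\ \bigcup_{f,g}\ \bigcup_{c\in\Sigma}\ \bigcup_{b\in\{\varepsilon,f_r\}}D(f,g)\cdot\Big(\bigcup_{n\ge1}c^n\,(b\,\Sigma^+f_r)\,c^n\Big)\cdot b\,g\,\Sigma^+ .$$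
"$\subseteq$" was just shown. "$\supseteq$" holds because $D(f,g)\,c^nb\,\Sigma^+f_r\,c^nb\,g\,\Sigma^+=K(f,g,c^nb)$, so that the right-hand side is a union of sets $K(f,g,u)$. All outer unions are finite, the first part is regular, and each language in the second part is linear by the facts recalled above. So $L$ is linear, hence context-free.

## Words that force the factorization

It remains to prove the negative statements, for $r\ge1$ and $|\Sigma|\ge r+2$. We need words in which all shortcuts are closed, so that (1) holds. Fix distinct letters $f_0=e,f_1,\dots,f_r$, let $\Gamma=\Sigma\setminus\{f_0,\dots,f_r\}\neq\emptyset$, and put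
$$\pi=f_1^3f_0\;f_2^3f_1\cdots f_{r-1}^3f_{r-2}\;\;f_r^5f_{r-1},\qquad W(v,u)=\pi\,v\,f_r\,u\,f_rf_r\quad(v,u\in\Gamma^+).$$
The exponents are the least ones that leave room for the items and gaps: $\Sigma^+f_j\Sigma^+$ needs three letters, $\Sigma^+f_r\Sigma^+g\,\Sigma^+$ needs five. For $r=1$ we have $\pi=f_1^5e$; for $r=2$ and $\Sigma=\{e,a,b,c\}$ with $f_1=a$, $f_2=b$ we have $W(v,u)=aaa\,e\,bbbbb\,a\;v\;b\,u\,bb$.

**Lemma 10.** For $v,u\in\Gamma^+$: $W(v,u)\in L$ if and only if $v\in\Sigma^+u\Sigma^+$.

*Proof.* **Step 1: "if".** We read off a factorization. We have $f_j^3f_{j-1}\in\Sigma^+f_j\Sigma^+f_{j-1}$ and $f_r^5f_{r-1}\in\Sigma^+f_r\Sigma^+f_r\Sigma^+f_{r-1}$. If $v\in\Sigma^+u\Sigma^+$, then $v\,f_ruf_r\,f_r\in\Sigma^+u\,\Sigma^+\,f_r\,u\,f_r\,\Sigma^+$, so $W(v,u)\in K(f,f_r,u)$.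

**Step 2: the locks are forced.** Now let $W(v,u)\in L$. By Lemma 7, $W(v,u)\in K(\hat f,\hat g,\hat u)$ for some $\hat f,\hat g,\hat u$; fix a corresponding factorization. This step shows by induction on $j=0,\dots,r-1$ that its $P_j$-part is exactly $f_1^3f_0\cdots f_j^3f_{j-1}$ and that $\hat f_l=f_l$ for $l\le j$. For $j=0$ the part is empty and $\hat f_0=e=f_0$. Let the statement hold for some $j<r-1$. The remaining word begins with $f_{j+1}^3f_j$, and it contains $f_j$ exactly once: in $\pi$ the letter $f_j$ occurs only in groups $j$ (if $j\ge1$) and $j+1$, and the rest of $W(v,u)$ after $\pi$ has letters in $\Gamma\cup\{f_r\}$ only. Group $j+1$ of the factorization is a prefix of the remaining word in $\Sigma^+\hat f_{j+1}\Sigma^+f_j$. It ends at that single $f_j$, so it is $f_{j+1}^3f_j$; then $\hat f_{j+1}$ is a letter of $f_{j+1}^3$, that is, $\hat f_{j+1}=f_{j+1}$.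

**Step 3: the delimiters and $\hat u$ are forced.** This step treats what is left after $j=r-1$:
$$f_r^5f_{r-1}\,v\,f_r\,u\,f_rf_r\ \in\ \Sigma^+\hat f_r\,\Sigma^+\hat g\,\Sigma^+f_{r-1}\,\Sigma^+\hat u\,\Sigma^+\,\hat f_r\,\hat u\,\hat g\,\Sigma^+ .$$
The word on the left contains $f_{r-1}$ exactly once. So $f_r^5\in\Sigma^+\hat f_r\Sigma^+\hat g\,\Sigma^+$, which gives $\hat f_r=\hat g=f_r$, and
$$v\,f_r\,u\,f_rf_r\in\Sigma^+\hat u\,\Sigma^+\,f_r\,\hat u\,f_r\,\Sigma^+ .$$
Here $f_r$ occurs exactly three times on the left. The factor $f_r\hat uf_r$ is followed by a nonempty word, so its last letter is not the third $f_r$; its first and last letters are therefore the first two occurrences of $f_r$. Hence $\hat u=u$, and what stands before this factor is $v\in\Sigma^+u\Sigma^+$. $\square$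

**Proof of Theorem 2.** The case $r=0$ is Proposition 5. Let $r\ge1$. The previous section showed regularity for $|\Sigma|\le r+1$ and linearity for $|\Sigma|=r+2$. Lemma 10 is condition (1) with $s=f_r$ and $\rho=f_rf_r$. If $|\Sigma|=r+2$, then $|\Gamma|=1$, and Lemma 4 shows that $L$ is not regular. If $|\Sigma|\ge r+3$, then $|\Gamma|\ge2$, and Lemma 4 shows that $L$ is not context-free. $\square$

**Proof of Theorem 1.** For $|\Sigma|=k\ge3$ apply Theorem 2 with $r=k-2\ge1$. $\square$

**Proof of Corollary 3.** If $|\Sigma|\ge2$, Theorem 2 with $r=|\Sigma|-2\ge0$ gives a pattern. Let $\Sigma=\{a\}$, and let $\alpha$ be a pattern with $m$ occurrences of $a$ and variables $x_1,\dots,x_s$ occurring $n_1,\dots,n_s$ times. The lengths of the words $\sigma(\alpha)$ are the numbers $m+\sum_in_im_i$ with all $m_i\ge1$, so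
$$L_{\mathrm{NE},\Sigma}(\alpha)=a^{m+n_1+\cdots+n_s}(a^{n_1})^*\cdots(a^{n_s})^* ,$$
which is regular. So over one letter there is no such pattern. $\square$
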